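\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Covering a planar convex body by seven negative homothetic copies}

\begin{abstract}
We prove that every convex body $C$ in the Euclidean plane can be covered by seven homothetic copies of $C$ of ratio $-\frac{10}{17}$. The constant is best possible, since triangles do not allow a smaller one. We also show that triangles are the only extremal bodies: for every other body a ratio of absolute value smaller than $\frac{10}{17}$ suffices.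
\end{abstract}

\section{Introduction}

A \emph{convex body} in the Euclidean plane $E^2$ is a compact convex set with nonempty interior. For a convex body $C$ and a real number $\lambda\ne0$, a \emph{homothetic copy of $C$ of ratio $\lambda$} is a set of the form $x+\lambda C$ with $x\in E^2$. If $\lambda<0$, the copy is turned upside down. If $C$ is centrally symmetric, turning it makes no difference. For an asymmetric body it does: a triangle and its reflected copies fit together badly. We ask how small seven negative copies can be and still cover $C$, whatever the body $C$. One would guess that the triangle, being so asymmetric, is the worst case.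

The following facts are known; they are recorded together with the question in \cite{source}.
\begin{enumerate}
\item[(i)] Every convex body $C\subset E^2$ can be covered by $7$ homothetic copies of ratio $-\frac23$.
\item[(ii)] A triangle can be covered by $7$ homothetic copies of ratio $-\frac{10}{17}$.
\item[(iii)] A triangle cannot be covered by $7$ homothetic copies of ratio $\lambda$ if $-\frac{10}{17}<\lambda<0$.
\end{enumerate}
The conjecture stated there is that the triangle is indeed the worst case, that is, that $-\frac{10}{17}$ works for every $C$. We prove it.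

\begin{theorem}\label{thm:main}
Every convex body $C\subset E^2$ can be covered by $7$ homothetic copies of $C$ of ratio $-\frac{10}{17}$.
\end{theorem}

By (iii) the constant $\frac{10}{17}$ cannot be lowered. If $0<\mu<\lambda$ and $c\in C$, then $\mu C+(\lambda-\mu)c\subset\lambda C$ by convexity, so a copy of ratio $-\mu$ lies in a copy of ratio $-\lambda$. Hence every ratio $-\lambda$ with $\lambda\ge\frac{10}{17}$ works as well.

\begin{theorem}\label{thm:extremal}
If the convex body $C\subset E^2$ is not a triangle, then there is a positive $\lambda(C)<\frac{10}{17}$ such that $C$ can be covered by $7$ homothetic copies of ratio $-\lambda(C)$. Consequently, a convex body cannot be covered by $7$ homothetic copies of any negative ratio of absolute value smaller than $\frac{10}{17}$ if and only if it is a triangle.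
\end{theorem}

The proof is elementary. It uses (iii) for the optimality statements only, and facts (i) and (ii) come out along the way. The one other outside result is a theorem of Besicovitch \cite{Besicovitch}: \emph{every planar convex body has an inscribed affine-regular hexagon}, i.e., an affine image of a regular hexagon with all its vertices on the boundary of the body.

\medskip\noindent\textbf{The idea.}
Normalize the inscribed hexagon to be regular. Then $C$ consists of the hexagon $H$ and six caps over its edges. Each negative copy contains a small hexagon, and seven small hexagons in the honeycomb pattern cover $C$ as long as no cap is too high (Section~\ref{sec:honeycomb}). For a triangle, three caps are as high as possible, and the honeycomb has to be deformed: the three outer copies at the corners move outward, and their neighbors take over the strips that they leave (Section~\ref{sec:triangle}). In general some caps are high and others are not, and we interpolate between the two patterns, cap by cap.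

The difficulty is that a deformed copy may have to cover points outside its small hexagon. This is where the high caps help: every negative copy contains the reflected image of each high cap of $C$, which sticks out of the small hexagon as a horn (Section~\ref{sec:horn}) and reaches those points.

The argument still goes through for a ratio slightly smaller than $\frac{10}{17}$, except where two caps of full height flank one cap; there it leaves no room. A small shift of the central copy handles one such place. If there is more than one, then there are three, and $C$ is a triangle. This gives Theorem~\ref{thm:extremal}.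

\section{Hexagonal coordinates and the triangle}\label{sec:triangle}

We identify $E^2$ with the plane $\{(x,y,z)\in\mathbb R^3: x+y+z=0\}$. The third coordinate is redundant, but it makes the symmetry visible, and most steps below consist of bounding one coordinate by means of the other two. The set
\[
H=\{|x|\le17,\ |y|\le17,\ |z|\le17\}
\]
is a regular hexagon whose vertices are the six permutations of $(17,-17,0)$.

Before turning to general bodies we cover the triangle
\[
T=\{x\ge-17,\ y\ge-17,\ z\ge-17\},
\]
whose vertices are the permutations of $(34,-17,-17)$. Use copies of ratio $-\frac{L}{17}$, where $0<L\le\frac{34}3$ is to be chosen. Since $-\frac L{17}T=\{x,y,z\le L\}$, the copies are the sets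
\[
\{x\le q_x,\ y\le q_y,\ z\le q_z\}\qquad\text{with } q_x+q_y+q_z=3L .
\]
So each copy is given by three upper bounds whose sum is a fixed budget. Put $a=\frac{34-3L}{2}\ge0$, so that $3L=34-2a$, and spend the budget as follows:
\begin{itemize}
\item central copy: $(L,L,L)$;
\item three corner copies: $(34,-a,-a)$ and its permutations;
\item three edge copies: $(17+a,\,17+a,\,-4a)$ and its permutations.
\end{itemize}
A corner copy must reach the vertex, which forces the entry $34$ and leaves $-a$ for each of the two other bounds. An edge copy must then take over what the corner copies leave.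

Let $p=(x,y,z)\in T$ lie outside the central copy, say $y>L$. If $x\le-a$ and $z\le-a$, then $p$ is in a corner copy, because $y=-x-z\le34$. Suppose $x>-a$. Then
\[
z=-x-y<a-L,\qquad y=-x-z<17+a,\qquad x=-y-z<17-L\le17+a .
\]
So $p$ is in the edge copy $(17+a,17+a,-4a)$ provided $a-L\le-4a$. If $z>-a$, exchange $x$ and $z$. Hence the scheme works if
\[
5a\le L,\quad\text{i.e. } 5(34-3L)\le 2L,\quad\text{i.e. } L\ge10 .
\]
For $L=10$ we have $a=2$; see Figure~\ref{fig:triangle}. This proves (ii) and shows where $\frac{10}{17}$ comes from.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(0cm,0.065cm)},y={(-0.0563cm,-0.0325cm)},z={(0.0563cm,-0.0325cm)}]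
\fill[gray!30] (34,-17,-17)--(19,-2,-17)--(4,-2,-2)--(19,-17,-2)--cycle;
\fill[gray!30] (-17,34,-17)--(-2,19,-17)--(-2,4,-2)--(-17,19,-2)--cycle;
\fill[gray!30] (-17,-17,34)--(-2,-17,19)--(-2,-2,4)--(-17,-2,19)--cycle;
\draw[thick] (34,-17,-17)--(-17,34,-17)--(-17,-17,34)--cycle;
\draw (10,7,-17)--(7,10,-17)--(-17,10,7)--(-17,7,10)--(7,-17,10)--(10,-17,7)--cycle;
\draw[densely dashed] (19,-2,-17)--(19,-11,-8)--(-11,19,-8)--(-2,19,-17);
\draw[densely dashed] (-17,19,-2)--(-8,19,-11)--(-8,-11,19)--(-17,-2,19);
\draw[densely dashed] (19,-17,-2)--(19,-8,-11)--(-11,-8,19)--(-2,-17,19);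
\end{tikzpicture}
\caption{The cover of the triangle $T$ by seven copies of ratio $-\frac{10}{17}$, shown by the parts of the copies inside $T$. Gray: the three corner copies, $\{y,z\le-2\}$ at the top vertex. Solid hexagon: the central copy $\{x,y,z\le10\}$. Dashed quadrilaterals: the three edge copies.}
\label{fig:triangle}
\end{figure}

\section{The caps of a body around an inscribed hexagon}\label{sec:caps}

Covering by homothetic copies of a given ratio is invariant under affine maps: if $F(q)=\tau q+b$ with $\tau$ linear, then $F(x+\lambda C)=(\tau x+b-\lambda b)+\lambda F(C)$. By Besicovitch's theorem we may therefore assume that $H$ is inscribed in $C$: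
\[
H\subset C\quad\text{and the six vertices of } H \text{ lie on }\partial C .
\]
The inclusion will give us small hexagons inside the copies. The boundary condition controls how far $C$ can extend beyond $H$.

The group generated by the permutations of the coordinates and by negation $p\mapsto-p$ preserves $H$. Negation replaces $C$ by $-C$; a cover of $-C$ by negative copies of $-C$ becomes, after negation, a cover of $C$ by negative copies of $C$. ``By symmetry'' refers to this group.

\begin{definition}
The six \emph{caps} of $C$ are
\[
X^+=C\cap\{x\ge17\},\qquad X^-=C\cap\{x\le-17\},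
\]
and $Y^\pm$, $Z^\pm$, defined in the same way. The \emph{height} of $X^+$ is $\max_Cx-17\ge0$, the height of $X^-$ is $-\min_Cx-17\ge0$, and so on. In the cyclic order $X^+,Z^-,Y^+,X^-,Z^+,Y^-$, consecutive caps are \emph{neighbors}.
\end{definition}

Every point of $C$ outside $H$ lies in a cap. Two neighbors share a vertex of $H$ and have opposite signs; for example, $X^+$ and $Z^-$ share $v=(17,0,-17)$. See Figure~\ref{fig:caps}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(0cm,0.055cm)},y={(-0.0476cm,-0.0275cm)},z={(0.0476cm,-0.0275cm)}]
\fill[gray!25] (32,-16,-16)--(17,0,-17)--(17,-17,0)--cycle;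
\fill[gray!25] (-10,26,-16)--(0,17,-17)--(-17,17,0)--cycle;
\fill[gray!25] (-20,9,11)--(-17,17,0)--(-17,0,17)--cycle;
\fill[gray!25] (-12,-12,24)--(-17,0,17)--(0,-17,17)--cycle;
\draw (17,0,-17)--(0,17,-17)--(-17,17,0)--(-17,0,17)--(0,-17,17)--(17,-17,0)--cycle;
\draw[thick] (32,-16,-16)--(17,0,-17)--(0,17,-17)--(-10,26,-16)--(-17,17,0)--(-20,9,11)--(-17,0,17)--(-12,-12,24)--(0,-17,17)--(17,-17,0)--cycle;
\fill (17,0,-17) circle (1.5pt) node[left] {$v$};
\node at (37,-18.5,-18.5) {$X^+$};
\node at (11,11,-22) {$Z^-$};
\node at (-13,32,-19) {$Y^+$};
\node at (-25,12,13) {$X^-$};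
\node at (-15,-15,30) {$Z^+$};
\node at (11,-22,11) {$Y^-$};
\node at (0,0,0) {$H$};
\end{tikzpicture}
\caption{A body $C$ (thick boundary) with the inscribed hexagon $H$ and its caps (gray). The coordinate $x$ increases upward, $y$ toward the lower left, $z$ toward the lower right. Here $Z^-$ and $Y^-$ have height $0$ and are edges of $H$; $X^+$ has height $15$.}
\label{fig:caps}
\end{figure}

Since $v$ lies on $\partial C$, the body has a support line at $v$. The corresponding nonzero linear functional attains its maximum over $C\supset H$ at $v$, so it also supports $H$ at $v$. The edges of $H$ at $v$ lie on $x=17$ and $z=-17$, and the functionals supporting a polygon at a vertex are the nonnegative combinations of the outer normals of its two edges there. After scaling,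
\begin{equation}\label{eq:support}
\alpha x-\beta z\le17\ \text{ on } C\qquad\text{for some }\alpha,\beta\ge0,\ \alpha+\beta=1 .
\end{equation}

\begin{lemma}\label{lem:reach}
Let $p=(x,y,z)\in C$. If one coordinate of $p$ is larger than $17$, the other two are at least $-17$. If one is smaller than $-17$, the other two are at most $17$. In particular, all heights are at most $17$.
\end{lemma}

\begin{proof}
By symmetry let $x>17$. If $z<-17$, then $\alpha x-\beta z>17$, contrary to \eqref{eq:support}. The bound $y\ge-17$ follows in the same way from the support line at $(17,-17,0)$. Finally $x=-y-z\le34$.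
\end{proof}

\begin{lemma}\label{lem:sum}
The heights of two neighboring caps have sum at most $17$.
\end{lemma}

\begin{proof}
By symmetry take $X^+$ and $Z^-$, with heights $A$ and $d$, and $\alpha,\beta$ as in \eqref{eq:support}. Choose a point of $C$ with $x=17+A$ and $y\ge-17$: if $A>0$ any point with $x=17+A$ will do by Lemma~\ref{lem:reach}, and if $A=0$ take $(17,-17,0)$. There $-z=x+y\ge A$, so \eqref{eq:support} gives $17\ge\alpha(17+A)+\beta A=17\alpha+A$, i.e.\ $A\le17\beta$. In the same way choose a point of $C$ with $z=-17-d$ and $y\le17$ (if $d=0$ take $(0,17,-17)$). There $x=-y-z\ge d$, so $17\ge\alpha d+\beta(17+d)=d+17\beta$, i.e.\ $d\le17\alpha$. Add the two bounds.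
\end{proof}

\section{Bodies without high caps: the honeycomb}\label{sec:honeycomb}

For $L>0$ put
\[
K=-\tfrac{L}{17}C,\qquad G=-\tfrac L{17}H=\{|x|,|y|,|z|\le L\}\subset K .
\]
Thus every copy of ratio $-\frac L{17}$ contains a translate of $G$. Ignoring all the rest of $K$, we already get the following.

\begin{proposition}\label{prop:honeycomb}
Suppose all heights are at most $h$, and $2L\ge17$, $3L\ge17+h$. Then $C$ is covered by the seven translates of $K$ with centers $0$ and $\pm(2L,-L,-L)$, $\pm(-L,2L,-L)$, $\pm(-L,-L,2L)$.
\end{proposition}

\begin{proof}
Let $p\in C\setminus K$. Since $G\subset K$, some coordinate of $p$ has absolute value larger than $L$; by symmetry let $x>L$.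

Suppose $y,z\le0$. Then $y\ge-17$, since otherwise $x\le17$ by Lemma~\ref{lem:reach} and $z=-x-y>0$; likewise $z\ge-17$. So
\[
L\le x\le17+h\le3L,\qquad -2L\le y,z\le0,
\]
and $p$ is in the copy with center $(2L,-L,-L)$. If $y>0$, then $z=-x-y<-L$ and $x,y\ge0$, which is the situation just treated, negated and permuted; the copy is the one with center $(L,L,-2L)$. If $z>0$, exchange $y$ and $z$.
\end{proof}

With $h=0$ this says that an affine-regular hexagon is covered by seven copies of ratio $-\frac12$. With $h=17$, which is always allowed by Lemma~\ref{lem:reach}, we get $L=\frac{34}3$ and ratio $-\frac23$; this is (i). With $h=13$ we get $L=10$, the value we want. So the trouble is made by the caps of height above $13$.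

\begin{definition}
A cap of height $h$ is \emph{large} if $h\ge13$ and \emph{full} if $h=17$. A cap is of \emph{type II} if it has a large neighbor, and of \emph{type I} otherwise.
\end{definition}

By Lemma~\ref{lem:sum} two large caps are never neighbors, and a neighbor of a large cap has height at most $4$. Hence large caps are of type I, type II caps have height at most $4$, and no neighbor of a type I cap is large. For $T$, the three corners are the full caps $X^+,Y^+,Z^+$, and the other three caps are of type II and have height $0$.

\section{The horn of a copy}\label{sec:horn}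

From now on we describe a copy as in Section~\ref{sec:triangle}, by a triple of upper bounds: for $q=(q_x,q_y,q_z)$ with $q_x+q_y+q_z=3L$ let
\[
K[q]=q-(L,L,L)+K .
\]
As $G\subset K$, the copy $K[q]$ contains its \emph{hexagon part}
\begin{equation}\label{eq:hexpart}
\{q_x-2L\le x\le q_x,\ \ q_y-2L\le y\le q_y,\ \ q_z-2L\le z\le q_z\}.
\end{equation}
For the triangle the lower bounds in \eqref{eq:hexpart} can be dropped altogether, and Section~\ref{sec:triangle} made essential use of this: for $L=10$ the edge copy with $q_x=19$ has $q_x-2L=-1$ but has to cover points with $x$ down to $-2$. We now see what remains of this for a general body with a large cap.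

If $X^+$ is large, with height $A$, fix a point of $C$ with $x=17+A$, its \emph{tip}. By Lemma~\ref{lem:reach} it has the form
\begin{equation}\label{eq:tip}
(17+A,\,-17+R,\,-17+S),\qquad R,S\ge0,\quad A+R+S=17 .
\end{equation}
Tips of other large caps are defined in the same way. In a negative copy, the image of the tip of $X^+$ lies on the opposite side, beyond the lower bound for $x$ in \eqref{eq:hexpart}; this image and the nearby edge of the hexagon part span the horn.

\begin{lemma}\label{lem:horn}
Let $X^+$ be large with tip \eqref{eq:tip}, and let $p=(x,y,z)$ satisfy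
\[
\xi:=q_x-2L-x\ge0,\qquad y\le q_y-\tfrac RA\,\xi,\qquad z\le q_z-\tfrac SA\,\xi .
\]
Then $p\in K[q]$.
\end{lemma}

So on the far side of the line $x=q_x-2L$ the two remaining upper bounds taper off with slopes $\frac RA$ and $\frac SA$. These are $0$ if the cap is full, and small if it is nearly full.

\begin{proof}
By translation let $q=(L,L,L)$, so that $K[q]=K$ and $\xi=-L-x$. Then $K$ contains the points $(-L,L,0)$ and $(-L,0,L)$ of $G$ and the image of the tip, $Q=\bigl(-L-\frac{LA}{17},\,L-\frac{LR}{17},\,L-\frac{LS}{17}\bigr)$. We show that $p$ lies in the triangle with these vertices. From $L+\xi=-x=y+z\le2L-\frac{R+S}A\xi$ and $A+R+S=17$ we get $\xi\le\frac{LA}{17}$. Write $\xi=\theta\frac{LA}{17}$ with $0\le\theta\le1$. The upper bound on $z=L+\xi-y$ is a lower bound on $y$, and altogether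
\[
\theta L\bigl(1-\tfrac R{17}\bigr)=\tfrac{A+S}A\,\xi\ \le\ y\ \le\ L-\tfrac RA\,\xi=L-\theta\tfrac{LR}{17}.
\]
The ends of this interval are the values of $y$ at $(1-\theta)(-L,0,L)+\theta Q$ and at $(1-\theta)(-L,L,0)+\theta Q$, two points of the triangle with the same $x$-coordinate as $p$. So $p$ lies on the segment between them.
\end{proof}

\section{The seven copies}\label{sec:copies}

\subsection{Parameters}
From now on fix $\varepsilon$ with $0\le\varepsilon\le\frac1{100}$ and put
\[
L=10-\varepsilon .
\]
For Theorem~\ref{thm:main} take $\varepsilon=0$, and on a first reading take $\varepsilon=0$ throughout. For Theorem~\ref{thm:extremal} we shall use a small $\varepsilon>0$.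

For a cap of height $h$ put
\[
D=h-13+3\varepsilon,\quad E=17-h\qquad\text{if it is large;}\qquad\qquad D=0,\quad E=4\qquad\text{otherwise.}
\]
The number $D$ tells how far the honeycomb hexagon has to be pushed outward, since $17+h=3L+D$ for a large cap. The number $E\in[0,4]$ tells how far a large cap is from being full; it does not depend on $\varepsilon$, and $E=0$ only for full caps. In all cases
\begin{equation}\label{eq:DE}
D\ge0,\qquad 4-E\le D\le4+3\varepsilon-E .
\end{equation}
For a large $X^+$ with tip \eqref{eq:tip} we have $R+S=E$ and $A\ge13$, so the slopes in Lemma~\ref{lem:horn} are at most $\frac E{13}$. We write $D_X,E_X$ for the parameters of $X^+$, and so on.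

\subsection{The copies}

\noindent\textbf{Center.} Call $C$ \emph{special} if some cap has two full neighbors. By symmetry we then assume that this cap is $Z^-$, so that $X^+$ and $Y^+$ are full. By Lemma~\ref{lem:sum}, $X^-,Y^-,Z^-$ then have height $0$; each of them has $X^+$ or $Y^+$ as a neighbor, so the type II caps are exactly $X^-,Y^-,Z^-$ and the type I caps are exactly $X^+,Y^+,Z^+$. The central copy is $M=K[m]$ with
\[
m=(L,L,L)\ \text{ if $C$ is not special},\qquad m=(L+9\varepsilon,\,L+9\varepsilon,\,L-18\varepsilon)\ \text{ if $C$ is special}.
\]
For $\varepsilon=0$ there is no difference. In all cases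
\begin{equation}\label{eq:m}
L-18\varepsilon\le m_x,m_y,m_z\le L+9\varepsilon .
\end{equation}

\noindent\textbf{Type I caps.} For $X^+$ take $K[q]$ with
\[
q=\bigl(3L+D_X,\,-\tfrac{D_X}2,\,-\tfrac{D_X}2\bigr)\ \text{ if it is large},\qquad q=(3L-18\varepsilon,\,9\varepsilon,\,9\varepsilon)\ \text{ otherwise}.
\]
The first has $q_x=17+h$, just enough to reach the tip, at the price of $\frac{D_X}2$ in each of the other directions. The second is the honeycomb position up to $O(\varepsilon)$.

\noindent\textbf{Type II caps.} For $Z^-$, with neighbors $X^+$ and $Y^+$, take $K[u]$ with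
\begin{equation}\label{eq:u}
u_x=17+\tfrac{D_X}2+\tfrac{E_Y}4,\qquad u_y=17+\tfrac{D_Y}2+\tfrac{E_X}4,\qquad u_z=3L-u_x-u_y .
\end{equation}
Without the terms in $E$ this is what Section~\ref{sec:triangle} suggests: the copy takes over the points with $y\ge-\frac{D_X}2$ and $x\ge-\frac{D_Y}2$, and if $z\ge-17$ this means $x\le17+\frac{D_X}2$ and $y\le17+\frac{D_Y}2$. The term $\frac{E_X}4$ in $u_y$ is a reserve. The copy may need the horn belonging to $X^+$, whose slopes are up to $\frac{E_X}{13}$. Compared with a full cap, $D_X$ is smaller by $E_X$ (up to $O(\varepsilon)$), which adds $\frac{E_X}2$ to $u_z$. We give half of this gain to $u_y$ and keep the other half as a reserve in $u_z$.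

For the remaining caps, permute the coordinates; for caps of the opposite sign, apply the recipe to $-C$ and negate the result. (For special $C$ no negation is needed, as all type I caps are positive and all type II caps negative.)

Put $\ell_i=u_i-2L$ for the lower bounds of the hexagon part of $K[u]$. By \eqref{eq:u},
\[
u_z=-4-3\varepsilon-\tfrac{D_X+D_Y}2-\tfrac{E_X+E_Y}4 ,
\]
so \eqref{eq:DE} yields
\begin{equation}\label{eq:uz}
-8-6\varepsilon+\tfrac{E_X+E_Y}4\ \le\ u_z\ \le\ -8+\tfrac{E_X+E_Y}4\ \le\ -6,\qquad\text{hence } \ell_z\le-25 ,
\end{equation}
and $\ell_x=-3+2\varepsilon+\frac{D_X}2+\frac{E_Y}4$, together with its counterpart for $y$, yields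
\begin{equation}\label{eq:ell}
\ell_x\le-1+\tfrac72\varepsilon-\tfrac{E_X}2+\tfrac{E_Y}4,\qquad
\ell_y\le-1+\tfrac72\varepsilon-\tfrac{E_Y}2+\tfrac{E_X}4 .
\end{equation}

\subsection{Three conditions on $\varepsilon$}

We shall use the following.
\begin{enumerate}
\item[(C1)] $0\le\varepsilon\le\frac1{100}$.
\item[(C2)] Every cap that is not large has height at most $13-21\varepsilon$.
\item[(C3)] If $Z^-$ is of type II, then $m_x,\,m_y\ge10+8\varepsilon-\frac{E_X+E_Y}8$; correspondingly for $X^-$ (with $m_y,m_z$ and $E_Y+E_Z$) and $Y^-$ (with $m_x,m_z$ and $E_X+E_Z$). If a positive cap is of type II, then $L\ge10+8\varepsilon-\frac18(\text{sum of the two values of $E$ of its neighbors})$.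
\end{enumerate}
Positive type II caps occur only if $C$ is not special; then $m=(L,L,L)$ and all of (C3) is invariant under negation.

\begin{lemma}\label{lem:conditions}
\begin{enumerate}
\item[(a)] For $\varepsilon=0$, conditions \textup{(C1)--(C3)} hold for every $C$.
\item[(b)] If $C$ is not a triangle, they hold for all sufficiently small $\varepsilon>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $m=(10,10,10)$, caps that are not large have height less than $13$, and all $E$ are nonnegative.

(b) (C1) and (C2) are clear, since there are finitely many caps. For (C3) take $\varepsilon$ so small that $E_i+E_j\ge216\varepsilon$ whenever $i,j$ are the two neighbors of a type II cap and are not both full. This is possible, because then $E_i+E_j>0$ and the numbers $E$ do not depend on $\varepsilon$.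

If $C$ is not special, no cap has two full neighbors, and (C3) holds because $L=10-\varepsilon\ge10+8\varepsilon-27\varepsilon\ge10+8\varepsilon-\frac{E_i+E_j}8$.

Let $C$ be special. The negative caps have height $0$, so $C\subset T=\{x,y,z\ge-17\}$. If $Z^+$ were full as well, $C$ would contain the tips of $X^+,Y^+,Z^+$, which are the vertices of $T$ by \eqref{eq:tip}, and $C=T$ would be a triangle. So $Z^+$ is not full. Now $m_x=m_y=10+8\varepsilon$, which is (C3) for $Z^-$. For $X^-$, with neighbors $Y^+$ and $Z^+$, we have $m_y=10+8\varepsilon$ and $m_z=10-19\varepsilon=10+8\varepsilon-27\varepsilon\ge10+8\varepsilon-\frac{E_Y+E_Z}8$. For $Y^-$ exchange $x$ and $y$.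
\end{proof}

The shift of the central copy is made because a cap between two full caps has $E_X+E_Y=0$ and leaves no slack in (C3); the shift makes up for this at the expense of the slack at the two other negative caps.

\begin{proposition}\label{prop:cover}
Under \textup{(C1)--(C3)} the seven copies cover $C$.
\end{proposition}

The next two sections prove this. The plan is to divide the points of $C\setminus M$ into six sectors, one for each cap. The points in a sector are covered by the copy of that cap, except for thin wedges in the sectors of large caps; these are covered by the copies of the neighboring type II caps.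

It suffices to treat one type I cap, say $X^+$, and one type II cap, say $Z^-$. Indeed, of the central copy we shall use only its hexagon part, \eqref{eq:m} and (C3), and the form of these conditions, like that of the six outer copies, is preserved by permutations of the coordinates. So all caps of the same sign can be treated alike. If $C$ is not special, the whole construction is also symmetric under negation. If $C$ is special, all type I caps are positive and all type II caps negative, and negation is not needed.

\section{What a type II copy reaches}

A type II copy will have to cover points of two kinds: points near its own cap, and points near a large neighbor which that neighbor's copy misses. The following criterion serves both.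

\begin{lemma}\label{lem:II}
Assume \textup{(C1)} and \textup{(C3)}. Let $Z^-$ be of type II with $u$ as in \eqref{eq:u}, and let $p=(x,y,z)\notin M$ satisfy
\begin{align}
&x\ge-2-\tfrac32\varepsilon+\tfrac{E_Y}6,\qquad y\ge-2-\tfrac32\varepsilon+\tfrac{E_X}6, \label{eq:low}\\
&x\le u_x-\tfrac{E_Y}4=17+\tfrac{D_X}2,\qquad y\le u_y-\tfrac{E_X}4=17+\tfrac{D_Y}2,\qquad z\ge-21. \label{eq:up}
\end{align}
Then $p\in K[u]$.
\end{lemma}

\begin{proof}
\emph{Step 1: an upper bound for $z$.} We claim
\begin{equation}\label{eq:z}
z\le u_z-\tfrac{E_X+E_Y}8 .
\end{equation}
As $p\notin M$, some inequality of the hexagon part of $M$ fails. By \eqref{eq:m}, $m_i-2L\le-L+9\varepsilon<-9$ and $m_i>9$. By \eqref{eq:low}, $x,y>-3$ and $z=-x-y\le4+3\varepsilon<5$. So one of $x>m_x$, $y>m_y$, $z<m_z-2L$ holds. If $x>m_x$, then by (C3), \eqref{eq:low} and \eqref{eq:uz}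
\[
z=-x-y<-10-8\varepsilon+\tfrac{E_X+E_Y}8+2+\tfrac32\varepsilon\le-8-6\varepsilon+\tfrac{E_X+E_Y}8\le u_z-\tfrac{E_X+E_Y}8 .
\]
The case $y>m_y$ is the same with $x,y$ exchanged. If $z<m_z-2L$, then $z<-9\le-8-6\varepsilon\le u_z-\frac{E_X+E_Y}4\le u_z-\frac{E_X+E_Y}8$.

\emph{Step 2: hexagon part or horn.} By \eqref{eq:up}, \eqref{eq:z} and \eqref{eq:uz} we have $x\le u_x$, $y\le u_y$ and $\ell_z\le z\le u_z$. If $x\ge\ell_x$ and $y\ge\ell_y$, then $p$ is in the hexagon part of $K[u]$.

Suppose $\xi:=\ell_x-x>0$. By \eqref{eq:ell} and \eqref{eq:low},
\[
\xi\le-1+\tfrac72\varepsilon-\tfrac{E_X}2+\tfrac{E_Y}4+2+\tfrac32\varepsilon-\tfrac{E_Y}6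
=1+5\varepsilon-\tfrac{E_X}2+\tfrac{E_Y}{12}<\tfrac32-\tfrac{E_X}2 ,
\]
because $5\varepsilon\le\frac1{20}$ and $\frac{E_Y}{12}\le\frac13$. Since $\xi>0$, it follows that $E_X<3$. So $X^+$ is large, and its tip \eqref{eq:tip} has $R,S\le E_X$ and $A\ge13$. As $\xi<\frac32$,
\[
\tfrac RA\,\xi,\ \tfrac SA\,\xi\ \le\ \tfrac{3}{26}E_X\ \le\ \tfrac{E_X}8 .
\]
Hence $y\le u_y-\frac{E_X}4\le u_y-\frac RA\xi$ by \eqref{eq:up}, and $z\le u_z-\frac{E_X}8\le u_z-\frac SA\xi$ by \eqref{eq:z}. Lemma~\ref{lem:horn} with $q=u$ gives $p\in K[u]$. If $y<\ell_y$, exchange $x$ and $y$ and use the horn belonging to $Y^+$.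
\end{proof}

\section{Sectors, and the proof of Proposition~\ref{prop:cover}}

\subsection{Sectors}
In the honeycomb, two neighboring outer copies meet along a line through a vertex of $H$; for $X^+$ and $Z^-$ it is the line $y=0$. Now a large cap gives up a strip of width $\frac D2$ (measured in the coordinate concerned) to each neighbor. For a positive cap $P$ and a neighboring negative cap $N$, let $w$ be the third coordinate ($w=y$ for $X^+$ and $Z^-$), and let $s=\frac{D_N-D_P}2$. Assign the half-plane $w\le s$ to $P$ and the half-plane $w\ge s$ to $N$. Large caps are not neighbors, so at most one of $D_N,D_P$ is nonzero and, by \eqref{eq:DE}, $|s|\le2+\frac32\varepsilon<3$. The \emph{sector} of a cap is the intersection of the two half-planes assigned to it. This definition is invariant under permutations and negation. Since neither the neighbors of a type I cap nor the type II caps themselves are large,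
\begin{itemize}
\item the sector of a type I cap $X^+$ is $\{y\le-\frac{D_X}2,\ z\le-\frac{D_X}2\}$;
\item the sector of a type II cap $Z^-$ is $\{x\ge-\frac{D_Y}2,\ y\ge-\frac{D_X}2\}$.
\end{itemize}

\emph{Every $p\in C\setminus M$ lies in some sector.} By \eqref{eq:hexpart} and \eqref{eq:m}, some coordinate of $p$ has absolute value larger than $L-18\varepsilon>9$. This is all we need about $M$ here, so by symmetry let $x>9$. If $p$ lies in both half-planes assigned to $X^+$, it is in the sector of $X^+$. If $y$ exceeds the split value between $X^+$ and $Z^-$, then $p$ is in the sector of $Z^-$, whose other half-plane is $x\ge s'$ with $s'<3$. If $z$ exceeds the split value between $X^+$ and $Y^-$, then $p$ is in the sector of $Y^-$ for the same reason.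

So it remains to treat the points of $C\setminus M$ in the sector of $Z^-$ of type II, and in the sector of $X^+$ of type I.

\subsection{Type II sectors}
Let $Z^-$ be of type II, $p\in C\setminus M$, $x\ge-\frac{D_Y}2$, $y\ge-\frac{D_X}2$. We check the hypotheses of Lemma~\ref{lem:II}. Condition \eqref{eq:low} follows from $\frac D2\le2+\frac32\varepsilon-\frac E2$, which is \eqref{eq:DE}. If $x>17$, then $z\ge-17$ by Lemma~\ref{lem:reach}, so $x=-y-z\le17+\frac{D_X}2$; hence $x\le17+\frac{D_X}2$ in any case. Likewise $y\le17+\frac{D_Y}2$. Finally $z\ge-21$, because type II caps have height at most $4$. So $p\in K[u]$.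

\subsection{Type I sectors}
Let $X^+$ be of type I, $p\in C\setminus M$, $y,z\le-\frac{D_X}2\le0$.

As in the honeycomb, $y,z\ge-17$: if $y<-17$, Lemma~\ref{lem:reach} gives $x\le17$ and $z=-x-y>0$, a contradiction; the same for $z$. Moreover,
\begin{equation}\label{eq:x}
x>L-18\varepsilon .
\end{equation}
Indeed $x=|y|+|z|\ge0$, and $p\notin M$ implies that $x>m_x$, or $y<m_y-2L$, or $z<m_z-2L$; the other inequalities of the hexagon part hold because $y,z\le0\le x$. In the first case use \eqref{eq:m}. In the other two, $x\ge\max(|y|,|z|)>L-9\varepsilon$, again by \eqref{eq:m}.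

\emph{$X^+$ not large.} The hexagon part of its copy is
\[
\{L-18\varepsilon\le x\le3L-18\varepsilon,\ \ -2L+9\varepsilon\le y,z\le9\varepsilon\}.
\]
By (C2), $x\le17+13-21\varepsilon=3L-18\varepsilon$. Together with \eqref{eq:x} and $-17\le y,z\le0$ this shows that $p$ is covered.

\emph{$X^+$ large,} with height $A$ and tip \eqref{eq:tip}. The hexagon part of its copy is
\[
\{L+D_X\le x\le3L+D_X,\ \ -2L-\tfrac{D_X}2\le y,z\le-\tfrac{D_X}2\}.
\]
Here $x\le17+A=3L+D_X$ and $y,z\ge-17>-2L-\frac{D_X}2$. So $p$ is covered if $x\ge L+D_X$. Otherwise put $\xi=L+D_X-x>0$. By Lemma~\ref{lem:horn}, $p$ is still covered by this copy if $y\le-\frac{D_X}2-\frac RA\xi$ and $z\le-\frac{D_X}2-\frac SA\xi$. If one of these fails, $p$ lies in a thin wedge next to the side of the sector, missed by the horn, and we hand it to the neighbor on that side. By exchanging $y$ and $z$ if necessary, we may assume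
\[
y>-\tfrac{D_X}2-\tfrac RA\,\xi ;
\]
the neighbor on that side is $Z^-$, which is of type II since $X^+$ is large. We check the hypotheses of Lemma~\ref{lem:II}.

By \eqref{eq:x} and \eqref{eq:DE}, $\xi<D_X+18\varepsilon\le4+21\varepsilon<\frac{13}3$. As $R\le E_X$ and $A\ge13$, we get $\frac RA\xi\le\frac{E_X}3$, and
\[
y>-2-\tfrac32\varepsilon+\tfrac{E_X}2-\tfrac{E_X}3=-2-\tfrac32\varepsilon+\tfrac{E_X}6 .
\]
Also $x>L-18\varepsilon>9>-2-\frac32\varepsilon+\frac{E_Y}6$, so \eqref{eq:low} holds. Next, $x<L+D_X\le14+2\varepsilon<17$ and $y\le0$, which gives the upper bounds in \eqref{eq:up}; and $z=-x-y\ge-x>-15$. So $p\in K[u]$ by Lemma~\ref{lem:II}. This proves Proposition~\ref{prop:cover}. \qed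

\section{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\varepsilon=0$. By Lemma~\ref{lem:conditions}(a) the conditions (C1)--(C3) hold, and by Proposition~\ref{prop:cover} seven copies of ratio $-\frac L{17}=-\frac{10}{17}$ cover $C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extremal}]
If $C$ is not a triangle, Lemma~\ref{lem:conditions}(b) provides an $\varepsilon>0$ satisfying (C1)--(C3). By Proposition~\ref{prop:cover}, seven copies of ratio $-\frac{10-\varepsilon}{17}$ cover $C$, so $\lambda(C)=\frac{10-\varepsilon}{17}$ is as required. For a triangle, no negative ratio of absolute value smaller than $\frac{10}{17}$ is possible, by (iii). Together these give the stated equivalence.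
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} Source of the problem: \url{http://msp.org/pjm/2001/197-1/pjm-v197-n1-p04-s.pdf}.
\bibitem{Besicovitch} A. S. Besicovitch, \emph{Measure of asymmetry of convex curves}, J. London Math. Soc. \textbf{23} (1948), 237--240.
\end{thebibliography}

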